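\title{A sofic $\mathbb{Z}^2$-shift with no finite-type cover of equal entropy}

\begin{abstract}
A conjecture of B.~Weiss asserts that every sofic $\mathbb{Z}^2$-subshift is the image, under a local function, of a subshift of finite type with the same topological entropy. We construct a sofic subshift $X$ of entropy $\log 2$ all of whose finite-type covers have entropy strictly larger than $\log 2$. Among the configurations of $X$ are, for every $k$, grids of $k\times k$ cells that carry non-symmetric binary matrices. The two triangles of a cell interact in a cover only through $O(k)$ sites, so the numbers of preimages form a matrix of low rank, and a lemma on low-rank matrices with zero diagonal forces more preimages than there are unconstrained binary patterns. We also bound the entropy gap from below in terms of the alphabet of the cover, and show that the equal-entropy statement holds for $\mathbb{Z}^d$ exactly when $d=1$.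
\end{abstract}

\section{The question and the results}\label{sec:intro}

Fix $d\ge1$ and a finite alphabet $\mathcal A$. The group $\mathbb Z^d$ acts by shifts on the space $\mathcal A^{\mathbb Z^d}$ of \emph{configurations}, which is compact in the product topology. A \emph{subshift} is a closed shift-invariant subset of $\mathcal A^{\mathbb Z^d}$; we assume that subshifts are nonempty. A \emph{pattern} is an element of $\mathcal A^S$ with $S\subset\mathbb Z^d$ finite. A \emph{subshift of finite type} (SFT) is the set of all configurations in which no translate of a pattern from a given finite list appears. A \emph{local function} from a subshift $Y\subseteq\mathcal B^{\mathbb Z^d}$ to $\mathcal A^{\mathbb Z^d}$ is a map $\pi$ of the form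
\[
\pi(y)_u=\phi\bigl((y_{u+v})_{v\in F}\bigr)\qquad(u\in\mathbb Z^d),
\]
where the window $F\subset\mathbb Z^d$ is finite and $\phi:\mathcal B^F\to\mathcal A$. A set $X\subseteq\mathcal A^{\mathbb Z^d}$ is a \emph{sofic subshift} if there are an SFT $Y$, over any finite alphabet, and a local function from $Y$ onto $X$; such a $Y$ is an \emph{SFT cover} of $X$. A sofic subshift is a subshift, because local functions are continuous and commute with shifts.

Intervals $[a,b]$ and $[a,b)$ always denote sets of integers, $e_1,\dots,e_d$ is the standard basis of $\mathbb Z^d$, two sites are \emph{adjacent} if they differ by some $\pm e_i$, and $\log$ is the natural logarithm. Let $N_m(X)$ be the number of patterns on $[1,m]^d$ that are restrictions of configurations of $X$. The \emph{entropy} of $X$ is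
\[
h(X)=\lim_{m\to\infty}\frac{\log N_m(X)}{m^d}.
\]
The limit exists: covering a cube of side $m$ by cubes of side $a$ gives $N_m\le N_a^{\lceil m/a\rceil^d}$, so the upper limit is at most $\inf_a a^{-d}\log N_a$.

Entropy is the amount of free information per site. A cover $Y$ of $X$ describes the configurations of $X$ with the help of hidden symbols that obey local rules, and a local function cannot create information: if $F\subseteq[-R,R]^d$, then $\pi(y)$ on a cube of side $m$ is determined by $y$ on a cube of side $m+2R$, so $N_m(X)\le N_{m+2R}(Y)$ and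
\begin{equation}\label{eq:monotone}
h(X)\le h(Y).
\end{equation}
The difference $h(Y)-h(X)$ measures the hidden information that is wasted. Waste is easy to add: $Y\times\{0,1\}^{\mathbb Z^d}$ is again a cover, with entropy $h(Y)+\log2$. If $X$ is itself an SFT, the cover $Y=X$ wastes nothing. The question is whether waste can always be removed. The following conjecture is stated in \cite{RS}.

\medskip
\noindent\textbf{Conjecture} (B.~Weiss)\textbf{.} \emph{Every sofic subshift $X\subseteq\mathcal A^{\mathbb Z^2}$ has an SFT cover $Y$ with $h(Y)=h(X)$.}
\medskip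

Two facts, both proved in Section~\ref{sec:positive}, suggest a positive answer. The statement is true for $d=1$, and in every dimension the waste can be made smaller than any $\varepsilon>0$. Nevertheless the conjecture is false.

\begin{theorem}\label{thm:main}
There is a sofic subshift $X\subset\mathcal A^{\mathbb Z^2}$ with $h(X)=\log2$ such that $h(Y)>h(X)$ for every SFT $Y$ that admits a local function onto $X$.
\end{theorem}

The proof is quantitative. A \emph{nearest-neighbor SFT} over $B$ is a set of the form $\{y\in B^{\mathbb Z^d}:(y_u,y_{u+e_i})\in E_i\text{ for all }u,i\}$ with $E_1,\dots,E_d\subseteq B\times B$; pairs in $E_i$ are called \emph{allowed}. A \emph{one-block map} is a local function with window $\{0\}$, that is, a map $\phi:B\to\mathcal A$ applied at every site.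

\begin{theorem}\label{thm:gap}
Let $X$ be the subshift of Theorem~\ref{thm:main}, constructed in Section~\ref{sec:X}. If $Y$ is a nearest-neighbor SFT with $\beta$ symbols that covers $X$ by a one-block map, then for $k=\lceil6\log_2\beta\rceil+6$,
\begin{equation}\label{eq:gap}
h(Y)\ \ge\ \log2+\frac{\log\bigl(1+2^{-k(k-1)/2}\bigr)}{k^2}.
\end{equation}
In particular $h(Y)-h(X)\ge2^{-O((1+\log\beta)^2)}$.
\end{theorem}

The next approximation theorem is due to Desai \cite{Desai}; we include a complete proof.

\begin{theorem}\label{thm:approx}
For every $d\ge1$, every sofic $\mathbb Z^d$-subshift $X$ and every $\varepsilon>0$ there is an SFT cover $\hat Y$ of $X$ with $h(\hat Y)\le h(X)+\varepsilon$.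
\end{theorem}

By \eqref{eq:monotone} and Theorem~\ref{thm:approx}, the infimum of the entropies of the SFT covers of a sofic subshift $X$ is always $h(X)$. For the subshift of Theorem~\ref{thm:main} the infimum is not attained.

\begin{theorem}\label{thm:alld}
The statement ``every sofic $\mathbb Z^d$-subshift has an SFT cover of the same entropy'' is true for $d=1$ and false for every $d\ge2$.
\end{theorem}

The counterexample rests on one geometric fact: in a nearest-neighbor SFT a region interacts with its complement only through its boundary, and in the plane a triangle with about $k^2/2$ sites has a boundary of fewer than $3k$ sites. Section~\ref{sec:X} builds a sofic $X$ in which the two triangles of a $k\times k$ cell must carry different patterns, for every $k$, and counts preimages by hand for $k=2,3$. Section~\ref{sec:matrix} proves the matrix lemma that turns a small boundary into many preimages of one cell. Section~\ref{sec:count} multiplies this gain over all cells of a large cube, in any dimension $d\ge2$, and Section~\ref{sec:highd} adapts the construction to $d\ge3$.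

\section{Recoding, and how much waste can be removed}\label{sec:positive}

An SFT and a local function may look at large windows. Replacing each symbol by the pattern around it reduces all windows to adjacent pairs and single sites, at no cost in entropy.

\begin{lemma}\label{lem:recode}
Let $Y$ be a $\mathbb Z^d$-SFT and $\pi$ a local function from $Y$ onto $X$. Then there are a nearest-neighbor SFT $\hat Y$ with $h(\hat Y)=h(Y)$ and a one-block map from $\hat Y$ onto $X$.
\end{lemma}

\begin{proof}
Let $\pi$ have window $F$ and rule $\phi_0$. Choose $R$ such that $Q=[-R,R]^d$ contains $F$ and a translate of the support of each forbidden pattern of $Y$. Let $B$ be the set of patterns on $Q$ in which no forbidden pattern appears. For $y\in Y$ define $\hat y\in B^{\mathbb Z^d}$ by $\hat y_u(v)=y_{u+v}$ for $v\in Q$. Let $\hat Y$ be the nearest-neighbor SFT over $B$ in which adjacent symbols agree on their overlap: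
\begin{equation}\label{eq:overlap}
z_u(v+e_i)=z_{u+e_i}(v)\quad\text{whenever }v,\ v+e_i\in Q .
\end{equation}
Every $\hat y$ satisfies \eqref{eq:overlap}. Conversely let $z\in\hat Y$ and put $y_u=z_u(0)$. If $v\in Q\setminus\{0\}$, pick $e=\pm e_i$ such that $v-e$ is one step closer to $0$ than $v$. Then $v-e\in Q$, and \eqref{eq:overlap} gives $z_u(v)=z_{u+e}(v-e)$. Repeating this step yields $z_u(v)=z_{u+v}(0)=y_{u+v}$. An occurrence of a forbidden pattern in $y$ would lie in some $u+Q$ and hence appear in $z_u\in B$, which is impossible. So $y\in Y$ and $z=\hat y$. Thus $\hat Y=\{\hat y:y\in Y\}$.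

The restriction of $\hat y$ to $[1,m]^d$ determines, and is determined by, the restriction of $y$ to $[1-R,m+R]^d$. Hence $N_m(\hat Y)=N_{m+2R}(Y)$ and $h(\hat Y)=h(Y)$. Finally $\pi(y)_u=\phi(\hat y_u)$ with $\phi(b)=\phi_0(b|_F)$.
\end{proof}

In dimension one, waste is removed by making the cover deterministic: the hidden symbols on an interval become a function of the visible ones and of a bounded amount of data at the left end.

\begin{proposition}\label{prop:d1}
Every sofic $\mathbb Z$-subshift $X$ has an SFT cover of entropy $h(X)$.
\end{proposition}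

\begin{proof}
This is classical. A finite directed graph with edges labeled by $\mathcal A$ \emph{presents} the set of labels of its bi-infinite paths, and it is \emph{right-resolving} if edges leaving the same vertex have different labels. Take $Y$ and $\phi$ as in the conclusion of Lemma~\ref{lem:recode}. The graph $\mathcal G_0$ with vertex set $B$ and an edge labeled $\phi(b)$ from $b$ to $b'$ for each allowed pair $(b,b')$ presents $X$.

The subset construction \cite[\S3.3]{LM} gives a right-resolving presentation $\mathcal G$. Its vertices are the nonempty subsets of $B$, and for each vertex $P$ and letter $a$ there is an edge labeled $a$ from $P$ to the set of endpoints of $a$-labeled edges of $\mathcal G_0$ that start in $P$, provided that this set is nonempty. Finite paths in $\mathcal G$ and in $\mathcal G_0$ have the same labels: a path in $\mathcal G$ is traced back in $\mathcal G_0$ from any element of its last vertex, and the label of a path in $\mathcal G_0$ can be followed in $\mathcal G$ from the vertex $B$. By compactness, $x$ labels a bi-infinite path in a finite graph if and only if each block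 $x|_{[-m,m]}$ labels a finite path. So $\mathcal G$ presents $X$.

The bi-infinite edge sequences that form paths in $\mathcal G$ make up a nearest-neighbor SFT $Y'$, and the labeling is a one-block map from $Y'$ onto $X$. A finite path in $\mathcal G$ is determined by its first vertex and its label, so $N_m(Y')\le2^{|B|}N_m(X)$ and $h(Y')\le h(X)$. Equality follows from \eqref{eq:monotone}.
\end{proof}

In higher dimension one can cut $\mathbb Z^d$ into boxes of side $k$ and make the hidden symbols inside a box a function of the visible ones and of the hidden symbols on its boundary. The boundaries now have positive density, of order $1/k$.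

\begin{proof}[Proof of Theorem~\ref{thm:approx}]
By Lemma~\ref{lem:recode} let $Y\subseteq B^{\mathbb Z^d}$ be a nearest-neighbor SFT with a one-block map $\phi$ onto $X$. Fix $k\ge1$. A \emph{box} is a set $K=u+[0,k)^d$, and its \emph{frame} is the set of sites of $K$ adjacent to a site outside $K$. The frame lies in the union of the $2d$ faces, so it has at most $2dk^{d-1}$ sites. A pattern on $K$ is \emph{legal} if all its adjacent pairs are allowed. Fix a linear order on $B^{[0,k)^d}$ and transport it to all boxes by translation. A legal pattern on $K$ is \emph{canonical} if it is the least among the legal patterns on $K$ with the same restriction to the frame and the same image under $\phi$.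

Let $\hat Y$ be the set of pairs $(y,\lambda)$ with $y\in Y$ and $\lambda:\mathbb Z^d\to(\mathbb Z/k)^d$ such that $\lambda(u+e_i)=\lambda(u)+e_i$ for all $u,i$, and $y$ is canonical on each box $u+[0,k)^d$ with $\lambda(u)=0$. These boxes partition $\mathbb Z^d$. Each condition involves the sites of one box or one adjacent pair, so $\hat Y$ is an SFT, and $(y,\lambda)\mapsto\phi(y)$ maps it into $X$.

The map is onto. Given $x\in X$, take $y\in Y$ with $\phi(y)=x$ and $\lambda(u)=u\bmod k$, and replace $y$ on each box of the partition by the canonical pattern with the same frame and the same image. Adjacent pairs inside a box remain allowed. Adjacent sites in different boxes both lie on frames, so these pairs are unchanged. The new configuration $y'$ lies in $Y$, $\phi(y')=x$, and $(y',\lambda)\in\hat Y$.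

At most $(m/k+2)^d$ boxes of the partition meet $[0,m)^d$, and they lie in $[-k,m+k)^d$. On each of them $y$ is determined by its frame pattern and by $\phi(y)$. So the restriction of $(y,\lambda)\in\hat Y$ to $[0,m)^d$ is determined by $\lambda(0)$, by $\phi(y)$ on $[-k,m+k)^d$, and by the frame patterns of these boxes:
\[
N_m(\hat Y)\le k^d\,N_{m+2k}(X)\,|B|^{2dk^{d-1}(m/k+2)^d}.
\]
Taking logarithms, dividing by $m^d$ and letting $m\to\infty$ gives $h(\hat Y)\le h(X)+2d\log|B|/k$, which is at most $h(X)+\varepsilon$ for large $k$.
\end{proof}

Each choice of $k$ produces a different cover. A counterexample must therefore defeat each cover at a scale that depends on the cover, and so it must contain obstructions at arbitrarily large scales.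

\section{The subshift of asymmetric cells}\label{sec:X}

In this section $d=2$. We want a sofic subshift that contains a full binary layer, so that its entropy is $\log2$, together with a decoration of zero entropy that can draw a grid of any mesh $k$ and then forbids symmetric binary matrices in the cells. A $k\times k$ binary matrix $w$ is non-symmetric when $w(i,j)\ne w(j,i)$ for some $i<j$, and a hidden layer can guess such a pair. A layer $c$ marks the columns $i$ and $j$, a layer $r$ receives the same marks on the rows by reflection in the diagonal, and a bit $t$, constant in the cell, compares the sites $(i,j)$ and $(j,i)$. See Figure~\ref{fig:cell}, left.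

Let $S=\{0,\mathsf I,1,\mathsf J,2\}$; the letters are the two marks, and a digit counts the marks to its left. Put
\[
\mathcal T=\{(0,0),(0,\mathsf I),(\mathsf I,1),(\mathsf I,\mathsf J),(1,1),(1,\mathsf J),(\mathsf J,2),(2,2)\}.
\]
Let $Y_0$ be the set of configurations with symbols $(x,V_1,V_2,G,c,r,t)$, where $x,V_1,V_2,G,t\in\{0,1\}$ and $c,r\in S$, that satisfy the following rules at every $u\in\mathbb Z^2$. One should read $V_i(u)=1$ as a wall between $u-e_i$ and $u$.
\begin{enumerate}
\item[(R1)] $V_1(u)=V_1(u+e_2)$, $V_2(u)=V_2(u+e_1)$, and $G(u)=G(u+e_1+e_2)$.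
\item[(R2)] If $V_2(u+e_2)=0$, then $c(u)=c(u+e_2)$ and $t(u)=t(u+e_2)$.
\item[(R3)] If $V_1(u+e_1)=0$, then $r(u)=r(u+e_1)$ and $t(u)=t(u+e_1)$.
\item[(R4)] If $V_1(u+e_1)=0$, then $(c(u),c(u+e_1))\in\mathcal T$. If $V_1(u+e_1)=1$, then $c(u)\in\{\mathsf J,2\}$ and $c(u+e_1)\in\{0,\mathsf I\}$.
\item[(R5)] If $G(u)=1$, then $c(u)=r(u)$.
\item[(R6)] If $(c(u),r(u))=(\mathsf I,\mathsf J)$, then $x(u)=t(u)$. If $(c(u),r(u))=(\mathsf J,\mathsf I)$, then $x(u)=1-t(u)$.
\end{enumerate}
Each rule involves sites of a $2\times2$ square, so $Y_0$ is an SFT. Let $X$ be the image of $Y_0$ under the one-block map that keeps $(x,V_1,V_2,G)$. Then $X$ is sofic. We call $x$ the \emph{binary layer} and $(V_1,V_2,G)$ the \emph{decoration}.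

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\foreach \x in {0,...,4} \fill[gray!25] (\x,\x) rectangle +(1,1);
\draw[gray] (0,0) grid (5,5);
\draw[very thick] (0,0) rectangle (5,5);
\foreach \x/\y in {0.5/0,1.5/\mathsf{I},2.5/1,3.5/\mathsf{J},4.5/2}
  {\node at (\x,-0.5) {$\y$}; \node at (-0.5,\x) {$\y$};}
\node at (5.5,-0.5) {$c$}; \node at (-0.5,5.5) {$r$};
\node at (1.5,3.5) {$t$}; \node at (3.5,1.5) {\scriptsize$1{-}t$};
\begin{scope}[xshift=9cm]
\fill[gray!40] (0,1)--(1,1)--(1,2)--(2,2)--(2,3)--(3,3)--(3,4)--(4,4)--(4,5)--(0,5)--cycle;
\draw[gray] (-1,-1) grid (6,6);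
\draw[very thick] (0,0) rectangle (5,5);
\foreach \x in {0.5,1.5,2.5,3.5,4.5} \fill (\x,\x) circle (0.12);
\foreach \x in {1.5,2.5,3.5,4.5} {\fill (-0.5,\x) circle (0.12); \fill (\x-1,5.5) circle (0.12);}
\node at (1.5,3.5) {$U$}; \node at (3.5,1.5) {$L$};
\end{scope}
\end{tikzpicture}
\caption{A cell of side $k=5$. Left: the hidden layers that certify non-symmetry by the pair $i=2$, $j=4$; $c$ is constant on columns, $r$ is constant on rows, they agree on the shaded diagonal, and the binary layer equals $t$ at $(2,4)$ and $1-t$ at $(4,2)$. Right: the triangle $U$ above the diagonal (shaded) and the $3k-2$ sites outside $U$ adjacent to $U$ (dots).}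
\label{fig:cell}
\end{figure}

\begin{lemma}\label{lem:entropyX}
$h(X)=\log2$.
\end{lemma}

\begin{proof}
By (R1), $V_1(u)$ depends only on $u_1$, $V_2(u)$ only on $u_2$, and $G(u)$ only on $u_1-u_2$. On $[1,m]^2$ the decoration is thus determined by $m+m+(2m-1)$ bits, and $N_m(X)\le2^{m^2+4m}$. Conversely, with $V_1=V_2=G=t=0$ and $c=r=0$ everywhere, all rules hold for every binary layer, since $(0,0)\in\mathcal T$ and (R5), (R6) are vacuous. So $N_m(X)\ge2^{m^2}$.
\end{proof}

For $k\ge2$ let $g_k$ be the decoration with $V_i(u)=1$ if and only if $u_i\equiv1\pmod k$, and $G(u)=1$ if and only if $u_1\equiv u_2\pmod k$. It satisfies (R1). The \emph{$k$-cells} are the squares $[1,k]^2+kz$, $z\in\mathbb Z^2$. In a cell we use the relative coordinates $(a,b)=u-kz\in[1,k]^2$; there $V_1=1$ on the column $a=1$, $V_2=1$ on the row $b=1$, and $G=1$ on the diagonal $a=b$. A \emph{witness} for a binary pattern $w$ on a cell is a pair $i<j$ with $w(i,j)\ne w(j,i)$. The pattern is \emph{asymmetric} if it has a witness and \emph{symmetric} otherwise.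

\begin{lemma}\label{lem:cells}
Let $k\ge2$. The preimages of $(x,g_k)$ in $Y_0$ correspond bijectively to the choices of one witness for $x$ in each $k$-cell. In particular, $(x,g_k)\in X$ if and only if $x$ is asymmetric on every $k$-cell.
\end{lemma}

\begin{proof}
Take a preimage of $(x,g_k)$ and consider one cell. Inside the cell $V_2=0$ on the rows $b\ge2$ and $V_1=0$ on the columns $a\ge2$. So by (R2) and (R3), $t$ is constant, $c$ is a function $c_a$ of the column, and $r$ is a function $r_b$ of the row. By (R4), $c_1\in\{0,\mathsf I\}$, $c_k\in\{\mathsf J,2\}$, and $(c_a,c_{a+1})\in\mathcal T$ for $a<k$. The state $0$ can be left only toward $\mathsf I$, so $\mathsf I$ occurs in the word $c_1\cdots c_k$. The state $2$ can be entered from another state only from $\mathsf J$, so $\mathsf J$ occurs. The transitions never go back in the order $0,\mathsf I,1,\mathsf J,2$, and $\mathsf I$ and $\mathsf J$ cannot be repeated. Hence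
\begin{equation}\label{eq:word}
c_1\cdots c_k=0^{\,i-1}\,\mathsf I\,1^{\,j-i-1}\,\mathsf J\,2^{\,k-j}\qquad\text{for some }1\le i<j\le k .
\end{equation}
Rule (R5) at the site $(b,b)$ gives $r_b=c_b$. At $(i,j)$ we have $(c,r)=(\mathsf I,\mathsf J)$ and at $(j,i)$ we have $(c,r)=(\mathsf J,\mathsf I)$, so (R6) gives $x(i,j)=t$ and $x(j,i)=1-t$. Thus $(i,j)$ is a witness, and it determines $c$, $r$ and $t$ on the cell.

Conversely, choose a witness $(i,j)$ in each cell, define $c_a$ by \eqref{eq:word}, and put $r_b=c_b$ and $t=x(i,j)$ on the cell. Rules (R2), (R3) and the first half of (R4) concern only pairs of sites in the same cell, and they hold. The second half of (R4) holds because every word \eqref{eq:word} begins in $\{0,\mathsf I\}$ and ends in $\{\mathsf J,2\}$. Rule (R5) holds because $r_b=c_b$, and (R6) applies only at $(i,j)$ and $(j,i)$, where it holds. Different witnesses give different layers $c$.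
\end{proof}

We now count preimages in the cover $Y_0$; this shows the mechanism of the proof. Describe a binary pattern $w$ on a $k$-cell by its diagonal $\delta\in\{0,1\}^k$, by $p=(w(a,b))_{a<b}$, and by the transposed lower part $q=(w(b,a))_{a<b}$. Both $p$ and $q$ range over the same set of $n=2^{k(k-1)/2}$ binary strings, $2^kn^2=2^{k^2}$, and $w$ is symmetric if and only if $p=q$. For fixed $\delta$ let $Z_{pq}$ be the number of ways to fill the hidden layers of $Y_0$ on the cell. By Lemma~\ref{lem:cells} it is the number of positions in which $p$ and $q$ differ. The $n\times n$ matrix $Z$ has zero diagonal and off-diagonal entries at least $1$, and the cover beats the unconstrained count $2^{k^2}$ on a cell exactly when the average row sum of $Z$ exceeds $n$.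

\begin{example}\label{ex:small}
For $k=2$ we have $n=2$ and $Z=\bigl(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\bigr)$. There is no waste: each of the $8$ asymmetric patterns has one preimage, and $8<2^4$. The matrix has full rank.

For $k=3$ we have $n=8$. Each row of $Z$ contains one $0$, three $1$'s, three $2$'s and one $3$, so its sum is $12>8$. Only $8\cdot8\cdot7=448$ of the $512$ binary patterns on a cell are asymmetric, but they have $8\cdot8\cdot12=768$ preimages. By Lemma~\ref{lem:cells} the cells are filled independently, so $N_{3M}(Y_0)\ge768^{M^2}$ and $h(Y_0)\ge\frac19\log768>\log2$. This matrix has low rank: $Z_{pq}=\frac12\bigl(3-\sum_{l=1}^3(-1)^{p_l}(-1)^{q_l}\bigr)$ is a sum of four matrices of rank one.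
\end{example}

A cleverer cover would like to have one preimage per asymmetric pattern, that is, $Z=E-\mathrm{Id}$, where $E$ is the all-ones matrix. This matrix has eigenvalues $n-1$ and $-1$, hence rank $n$. We shall see that in a cover with $\beta$ symbols the analogous matrix has rank at most $\beta^{3k}$, far below $n$ for large $k$. So some waste is unavoidable. That alone does not suffice: forbidding symmetric cells lowers the count per cell to $2^k(n^2-n)<2^{k^2}$, and the waste must outweigh this loss of $n$ diagonal entries. The next section shows that it does.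

\section{Low-rank matrices with zero diagonal}\label{sec:matrix}

\begin{lemma}\label{lem:matrix}
Let $Z$ be a real $n\times n$ matrix with zero diagonal, all off-diagonal entries at least $\theta>0$, and rank at most $\rho$. If $n>75(\rho+1)$, then $\sum_{p,q}Z_{pq}\ge\theta(n^2+n)$.
\end{lemma}

Each hypothesis is needed. With $\theta=1$, the matrix $E-\mathrm{Id}$ has sum $n^2-n$ and violates only the bound on the rank, $E$ has sum $n^2$ and violates only the condition on the diagonal, and the zero matrix violates only the lower bound on the entries.

If the sum is small, then $E-Z$ is close to the identity matrix, which has full rank. We measure this with the following inequality. For a real square matrix $A$ let $\|A\|_F^2=\sum_{p,q}A_{pq}^2$. Then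
\begin{equation}\label{eq:trace}
\operatorname{tr}A\le\sqrt{\operatorname{rank}A}\;\|A\|_F .
\end{equation}
Indeed, let $P$ be the orthogonal projection onto the column space of $A$. Then $\operatorname{tr}A=\operatorname{tr}(PA)\le\|P\|_F\|A\|_F$ by the Cauchy--Schwarz inequality, and $\|P\|_F^2=\operatorname{tr}(P^{\top}P)=\operatorname{tr}P=\operatorname{rank}A$.

The difficulty is that we control the sum of the off-diagonal entries of $E-Z$, not the sum of their squares: a single entry of size $2n$ makes $\|E-Z\|_F\ge 2n$, and then \eqref{eq:trace} says nothing. Large entries are few, however, and can be avoided by passing to a principal submatrix. For this we use Tur\'an's theorem in the following form: \emph{a graph with $n$ vertices and $e$ edges has an independent set (a set of pairwise non-adjacent vertices) of size at least $n^2/(n+2e)$.} To see it, order the vertices uniformly at random. The vertices that precede all their neighbors form an independent set of expected size $\sum_v1/(\deg v+1)$, and this is at least $n^2/\sum_v(\deg v+1)=n^2/(n+2e)$ by the Cauchy--Schwarz inequality.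

\begin{proof}[Proof of Lemma~\ref{lem:matrix}]
Dividing by $\theta$, we may assume $\theta=1$. Let $W=E-Z$. Then $\operatorname{rank}W\le\rho+1$, $W_{pp}=1$, and $W_{pq}=-a_{pq}$ for $p\ne q$, where $a_{pq}=Z_{pq}-1\ge0$. With $s=\sum_{p\ne q}a_{pq}$ we have $\sum_{p,q}Z_{pq}=n^2-n+s$, so it suffices to show $s>2n$.

Suppose $s\le2n$. Join two indices $p\neq q$ by an edge if $a_{pq}>1$ or $a_{qp}>1$. Each edge contributes more than $1$ to $s$, and different edges involve different entries, so there are at most $2n$ edges. By Tur\'an's theorem there is an independent set of size $n'\ge n^2/(n+4n)=n/5$. Let $W'$ be the principal submatrix of $W$ on this set. It has trace $n'$ and rank at most $\rho+1$. Its off-diagonal entries satisfy $0\le a_{pq}\le1$, hence $a_{pq}^2\le a_{pq}$, and so $\|W'\|_F^2\le n'+s\le3n$. By \eqref{eq:trace},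
\[
\frac{n^2}{25}\le n'^2=(\operatorname{tr}W')^2\le(\rho+1)\,3n .
\]
Thus $n\le75(\rho+1)$, a contradiction.
\end{proof}

\section{The entropy of a cover}\label{sec:count}

The lower bound uses only the last sentence of Lemma~\ref{lem:cells}, and it costs nothing to prove it for all $d\ge2$ at once; the reader may keep $d=2$ and Figure~\ref{fig:cell} in mind. The \emph{$k$-cells} of $\mathbb Z^d$ are the cubes $[1,k]^d+kz$, with relative coordinates $a=u-kz\in[1,k]^d$. Let $\sigma$ be the map of a cell to itself that exchanges $a_1$ and $a_2$. A binary pattern $w$ on a cell is \emph{symmetric} if $w\circ\sigma=w$ and \emph{asymmetric} otherwise. For $d=2$ this is the earlier notion.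

\begin{proposition}\label{prop:count}
Let $d,k\ge2$, let $\Delta$ be a finite set, $X\subseteq(\{0,1\}\times\Delta)^{\mathbb Z^d}$ a subshift, and $g\in\Delta^{\mathbb Z^d}$. Assume that
\begin{equation}\label{eq:hyp}
(x,g)\in X\iff x\text{ is asymmetric on every $k$-cell.}
\end{equation}
Let $Y$ be a nearest-neighbor SFT over an alphabet $B$ with $\beta$ symbols and $\phi$ a one-block map from $Y$ onto $X$. Put $n=2^{k^{d-1}(k-1)/2}$ and $\rho=\beta^{(d+1)k^{d-1}}$. If $n>75(\rho+1)$, then
\[
h(Y)\ge\log2+k^{-d}\log(1+1/n).
\]
\end{proposition}

The proof occupies most of this section. Write $\phi=(\xi,\eta)$ with $\xi:B\to\{0,1\}$ and $\eta:B\to\Delta$, and call $\xi(v)$ the \emph{binary layer} of a pattern $v$ over $B$. We count only the part of $Y$ that lies over the decoration $g$,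
\[
Y_g=\{y\in Y:\ \eta(y_u)=g_u\text{ for all }u\in\mathbb Z^d\},
\]
and for a finite set $\Omega$ we write $Y_g|_\Omega$ for the set of restrictions to $\Omega$ of points of $Y_g$.

\subsection*{Gluing along a boundary}
For $U\subseteq\mathbb Z^d$ let $\partial U$ be the set of sites outside $U$ that are adjacent to a site of $U$.

\begin{lemma}\label{lem:glue}
Let $\Omega$ be finite, $U\cup\partial U\subseteq\Omega$, and $v\in B^\Omega$. Then
\[
v\in Y_g|_\Omega\iff v|_{\Omega\setminus U}\in Y_g|_{\Omega\setminus U}\ \text{ and }\ v|_{U\cup\partial U}\in Y_g|_{U\cup\partial U}.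
\]
\end{lemma}

\begin{proof}
The forward implication is restriction. For the converse let $y^1,y^2\in Y_g$ agree with $v$ on $\Omega\setminus U$ and on $U\cup\partial U$, respectively. Define $y=y^2$ on $U$ and $y=y^1$ off $U$, so that $y|_\Omega=v$. Since $\partial U\subseteq\Omega\setminus U$, we have $y^1=v=y^2$ on $\partial U$, and so $y=y^2$ on $U\cup\partial U$. A pair of adjacent sites lies in $U\cup\partial U$ if it meets $U$, and in $\mathbb Z^d\setminus U$ otherwise. So every adjacent pair of $y$ is a pair of $y^2$ or of $y^1$, and $y\in Y$ because $Y$ is nearest-neighbor. The condition $\eta(y_u)=g_u$ concerns one site at a time, so $y\in Y_g$.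
\end{proof}

\subsection*{The two halves of a cell}
Split a cell $C$ into $U=\{a_1<a_2\}$, $D=\{a_1=a_2\}$ and $L=\{a_1>a_2\}=\sigma(U)$. Then $|D|=k^{d-1}$ and $|U|=|L|=k^{d-1}(k-1)/2$. A binary pattern $w$ on $C$ is identified with the triple
\[
p=w|_U,\qquad q=(w\circ\sigma)|_U,\qquad\delta=w|_D .
\]
Here $q$ encodes $w|_L$, both $p$ and $q$ range over the set $\{0,1\}^U$ of size $n$, and $w$ is symmetric if and only if $p=q$. Since $2|U|+|D|=k^d$,
\begin{equation}\label{eq:total}
2^{|D|}n^2=2^{k^d}.
\end{equation}

We claim that $|\partial U|\le(d+1)k^{d-1}$. Let $a\in U$. The neighbors $a+e_1$ and $a-e_2$ lie in $U\cup D$, so they contribute at most $|D|=k^{d-1}$ sites. The neighbor $a-e_1$ lies in $U$ unless $a_1=1$, and $a+e_2$ lies in $U$ unless $a_2=k$; each case contributes $(k-1)k^{d-2}\le k^{d-1}$ sites. For $\ell\ge3$ the neighbor $a+e_\ell$ lies in $U$ unless $a_\ell=k$, and $a-e_\ell$ lies in $U$ unless $a_\ell=1$; together these contribute $2\cdot\frac{k(k-1)}2k^{d-3}\le k^{d-1}$ sites. The total is at most $(1+2+(d-2))k^{d-1}$. All these sites lie within distance one of $C$. For $d=2$ the bound is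 $3k$.

\subsection*{Summing out one cell at a time}
Fix $M\ge1$. The cube $\Lambda=[1,kM]^d$ is the union of $\mu=M^d$ cells, which we list in any order as $C_1,\dots,C_\mu$. We count patterns on $\Omega=[0,kM+1]^d$, which contains $U\cup\partial U$ for each of these cells.

In Example~\ref{ex:small} the cells were independent and the gains simply multiplied. In a general cover the hidden symbols of different cells are correlated, and there is no product formula. We therefore fix the binary layer on the later cells, leave it free on the earlier cells, and free one more cell at each step. For $0\le s\le\mu$ and a binary pattern $w$ on $C_{s+1}\cup\dots\cup C_\mu$ let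
\[
T_s(w)=\#\{v\in Y_g|_\Omega:\ \xi(v)=w\text{ on }C_{s+1}\cup\dots\cup C_\mu\}.
\]
For $s=\mu$ the pattern $w$ is empty and $T_\mu=|Y_g|_\Omega|$. For $s\ge1$, sorting $v$ by its binary layer $(p,q,\delta)$ on $C_s$ gives
\begin{equation}\label{eq:rec}
T_s(w)=\sum_{\delta}\sum_{p,q}T_{s-1}(p,q,\delta,w).
\end{equation}
The inner sum is the sum of the entries of an $n\times n$ matrix. Its rank is small no matter how many cells have already been freed, because all of them lie outside $U$.

\begin{lemma}\label{lem:rank}
Let $1\le s\le\mu$. Fix $\delta$ on the diagonal part of $C_s$ and $w$ on $C_{s+1}\cup\dots\cup C_\mu$. The matrix $(p,q)\mapsto T_{s-1}(p,q,\delta,w)$ has rank at most $\rho$.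
\end{lemma}

\begin{proof}
Let $U,D,L$ be the parts of $C_s$. For $b\in B^{\partial U}$ let $f_b(p)$ be the number of $v'\in B^U$ with $\xi(v')=p$ and $(v',b)\in Y_g|_{U\cup\partial U}$. Let $f'_b(q)$ be the number of $v''\in Y_g|_{\Omega\setminus U}$ that equal $b$ on $\partial U$ and whose binary layer is given by $q$ on $L$, by $\delta$ on $D$, and by $w$ on the later cells. A pattern $v\in B^\Omega$ is a pair $(v',v'')$ of patterns on $U$ and on $\Omega\setminus U$. Because $\phi$ is a one-block map, the condition on the binary layer of $v$ splits into a condition on $v'$ that involves only $p$ and a condition on $v''$ that does not involve $p$. By Lemma~\ref{lem:glue}, sorting by $b=v|_{\partial U}$ gives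
\[
T_{s-1}(p,q,\delta,w)=\sum_{b\in B^{\partial U}}f_b(p)\,f'_b(q),
\]
a sum of $\beta^{|\partial U|}\le\rho$ matrices of rank at most one.
\end{proof}

\begin{lemma}\label{lem:induct}
Let $\tau=2^{|D|}(n^2+n)$, $0\le s\le\mu$, and let $w$ be a binary pattern on $C_{s+1}\cup\dots\cup C_\mu$.
\begin{enumerate}
\item[(a)] If $w$ is symmetric on one of $C_{s+1},\dots,C_\mu$, then $T_s(w)=0$.
\item[(b)] If $w$ is asymmetric on each of $C_{s+1},\dots,C_\mu$, then $T_s(w)\ge\tau^s$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A pattern counted by $T_s(w)$ extends to some $y\in Y_g$. Then $\phi(y)=(\xi(y),g)\in X$, so $\xi(y)$ is asymmetric on every cell by \eqref{eq:hyp}, and hence so is $w$ on $C_{s+1},\dots,C_\mu$.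

(b) We use induction on $s$. Let $s=0$. Extend $w$ to $x\in\{0,1\}^{\mathbb Z^d}$ by placing an asymmetric pattern on each cell outside $\Lambda$; such a pattern exists since $k\ge2$. By \eqref{eq:hyp}, $(x,g)\in X$. Since $\phi$ is onto, $(x,g)=\phi(y)$ with $y\in Y$. Then $y\in Y_g$, and $y|_\Omega$ is counted by $T_0(w)$, so $T_0(w)\ge1$.

Let $s\ge1$ and fix $\delta$. The matrix $(p,q)\mapsto T_{s-1}(p,q,\delta,w)$ has zero diagonal by (a), because $p=q$ makes the pattern on $C_s$ symmetric. For $p\ne q$ the pattern $(p,q,\delta,w)$ is asymmetric on $C_s,\dots,C_\mu$, so the entry is at least $\tau^{s-1}$ by induction. The rank is at most $\rho$ by Lemma~\ref{lem:rank}, and $n>75(\rho+1)$. Lemma~\ref{lem:matrix} with $\theta=\tau^{s-1}$ shows that the entries sum to at least $\tau^{s-1}(n^2+n)$. Summing over the $2^{|D|}$ choices of $\delta$ in \eqref{eq:rec} gives $T_s(w)\ge\tau^s$.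
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:count}]
By \eqref{eq:total}, $\tau=2^{k^d}(1+1/n)$. The cube $\Omega$ has side $kM+2$, so Lemma~\ref{lem:induct}(b) with $s=\mu$ gives $N_{kM+2}(Y)\ge T_\mu\ge\tau^{M^d}$. Hence
\[
h(Y)\ge\lim_{M\to\infty}\frac{M^d\log\tau}{(kM+2)^d}=\frac{\log\tau}{k^d}=\log2+\frac{\log(1+1/n)}{k^d}.\qedhere
\]
\end{proof}

\begin{remark}
Asymmetry of a cell has a certificate of bounded size per site, and this is why it can be imposed by a sofic subshift. Symmetry cannot be imposed in the same way at infinitely many scales. If \eqref{eq:hyp} held with ``symmetric'' in place of ``asymmetric'', then for $M=1$ the matrix of Lemma~\ref{lem:rank} would be diagonal with positive diagonal entries, hence of rank $n$; and $n\le\rho$ fails for large $k$.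
\end{remark}

\subsection*{The plane}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
By Lemma~\ref{lem:cells}, hypothesis \eqref{eq:hyp} holds for $X$ and $g=g_k$. Here $n=2^{k(k-1)/2}$ and $\rho=\beta^{3k}$. For $k=\lceil6\log_2\beta\rceil+6$ we have $\frac{k-1}2-3\log_2\beta\ge\frac52$ and $k\ge6$, so
\[
\log_2\frac n\rho=k\Bigl(\frac{k-1}2-3\log_2\beta\Bigr)\ge15 .
\]
Therefore $n\ge2^{15}\rho>150\rho\ge75(\rho+1)$, and Proposition~\ref{prop:count} gives \eqref{eq:gap}.

By concavity, $\log(1+\gamma)\ge\gamma\log2\ge\gamma/2$ for real $0\le\gamma\le1$, and $k^2\le2^k$ for $k\ge4$. Since $h(X)=\log 2$ by Lemma~\ref{lem:entropyX}, we get $h(Y)-h(X)\ge2^{-1-k(k-1)/2-k}\ge2^{-k^2}$. Finally $k\le6\log_2\beta+7\le9(1+\log\beta)$.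
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$ be the sofic subshift of Section~\ref{sec:X}; its entropy is $\log2$ by Lemma~\ref{lem:entropyX}. Let $Y$ be an SFT cover of $X$. By Lemma~\ref{lem:recode} there is a nearest-neighbor SFT $\hat Y$ with $h(\hat Y)=h(Y)$ that covers $X$ by a one-block map, and $h(\hat Y)>\log2$ by \eqref{eq:gap}.
\end{proof}

The scale $k$ is chosen after the cover, and this is where it matters that $X$ contains grids of every mesh. The gap in Theorem~\ref{thm:gap} must tend to $0$ as $\beta$ grows, by Theorem~\ref{thm:approx} and Lemma~\ref{lem:recode}.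

\section{Dimensions three and higher}\label{sec:highd}

Let $d\ge3$. To apply Proposition~\ref{prop:count} we need a sofic subshift of entropy $\log2$ that satisfies \eqref{eq:hyp} for all $k$. A witness of asymmetry in a cell is now a triple $(i,j,\zeta)$ with $i<j$, $\zeta=(\zeta_3,\dots,\zeta_d)\in[1,k]^{d-2}$ and $w(i,j,\zeta)\ne w(j,i,\zeta)$. The layers $c$ and $r$ locate only the first two coordinates, and (R6) as it stands would constrain the binary layer for all $\zeta$ at once. So we add, for each direction $\ell\ge3$, a layer $s_\ell$ that marks one value of the $\ell$-th coordinate.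

Let $Y_0^{(d)}$ be the SFT with symbols $(x,V_1,\dots,V_d,G,c,r,t,s_3,\dots,s_d)$, where $x,V_\ell,G,t\in\{0,1\}$, $c,r\in S$ and $s_\ell\in\{0,*,1\}$, defined by (R4), (R5) and the following rules at every $u\in\mathbb Z^d$.
\begin{enumerate}
\item[(S1)] $V_\ell(u)=V_\ell(u+e_{\ell'})$ for $\ell'\ne\ell$; $G(u)=G(u+e_1+e_2)$; and $G(u)=G(u+e_\ell)$ for $\ell\ge3$.
\item[(S2)] If $V_{\ell'}(u+e_{\ell'})=0$, then the following layers agree at $u$ and $u+e_{\ell'}$: $t$; $c$ if $\ell'\ne1$; $r$ if $\ell'\ne2$; and each $s_\ell$ with $\ell\ne\ell'$.
\item[(S3)] Let $\ell\ge3$. If $V_\ell(u+e_\ell)=0$, then $(s_\ell(u),s_\ell(u+e_\ell))$ is one of $(0,0)$, $(0,*)$, $(*,1)$, $(1,1)$. If $V_\ell(u+e_\ell)=1$, then $s_\ell(u)\in\{*,1\}$ and $s_\ell(u+e_\ell)\in\{0,*\}$.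
\item[(S4)] If $s_3(u)=\dots=s_d(u)=*$, then the two implications of (R6) hold at $u$.
\end{enumerate}
Let $X^{(d)}$ be the image of $Y_0^{(d)}$ under the one-block map that keeps $x$ and the decoration $(V_1,\dots,V_d,G)$. For $k\ge2$ let $g_k$ be the decoration with $V_\ell(u)=1$ if and only if $u_\ell\equiv1\pmod k$, and $G(u)=1$ if and only if $u_1\equiv u_2\pmod k$. It satisfies (S1).

\begin{lemma}\label{lem:highd}
The sofic subshift $X^{(d)}$ has entropy $\log2$. For every $k\ge2$, $(x,g_k)\in X^{(d)}$ if and only if $x$ is asymmetric on every $k$-cell.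
\end{lemma}

\begin{proof}
By (S1), $V_\ell(u)$ depends only on $u_\ell$ and $G(u)$ only on $u_1-u_2$, so $N_m(X^{(d)})\le2^{m^d+(d+2)m}$. If all layers other than $x$ are $0$ everywhere, all rules hold for every $x$, so $N_m(X^{(d)})\ge2^{m^d}$. Hence the entropy is $\log2$.

Take a preimage of $(x,g_k)$ and one cell. In the cell $V_{\ell'}=0$ wherever $a_{\ell'}\ge2$, so by (S2) $t$ is constant, $c$ depends only on $a_1$, $r$ only on $a_2$, and $s_\ell$ only on $a_\ell$. Rule (R4) gives $c$ the form \eqref{eq:word} as a function of $a_1$, by the argument in Lemma~\ref{lem:cells}. Since $G=1$ where $a_1=a_2$, rule (R5) makes $r$ the same function of $a_2$. By (S3), the word read by $s_\ell$ along $a_\ell=1,\dots,k$ begins in $\{0,*\}$ and ends in $\{*,1\}$. The state $0$ can be left only toward $*$, which can be followed only by $1$, which is never left. So the word is $0^{\zeta_\ell-1}*1^{k-\zeta_\ell}$ for some $\zeta_\ell\in[1,k]$. Rule (S4) at the sites $(i,j,\zeta)$ and $(j,i,\zeta)$ gives the values $x=t$ and $x=1-t$, so $x$ is asymmetric on the cell.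

Conversely, choose a witness $(i,j,\zeta)$ in each cell. Let $c$ and $r$ be given by \eqref{eq:word} as functions of $a_1$ and $a_2$, let $s_\ell$ be given by $0^{\zeta_\ell-1}*1^{k-\zeta_\ell}$ as a function of $a_\ell$, and let $t=x(i,j,\zeta)$. Rule (S2) and the first halves of (R4) and (S3) concern pairs of sites in one cell and hold by construction. The second halves hold because of the first and last letters of these words. Rule (R5) holds because $c=r$ where $a_1=a_2$, and (S4) constrains $x$ only at $(i,j,\zeta)$ and $(j,i,\zeta)$, where it holds.
\end{proof}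

\begin{proof}[Proof of Theorem~\ref{thm:alld}]
The case $d=1$ is Proposition~\ref{prop:d1}, and the case $d=2$ is Theorem~\ref{thm:main}. Let $d\ge3$ and let $Y$ be an SFT cover of $X^{(d)}$. By Lemma~\ref{lem:recode} we may assume that $Y$ is nearest-neighbor, with $\beta$ symbols, and that the map is one-block. Choose $k$ with $\frac{k-1}2\ge(d+1)\log_2\beta+8$. With $n$ and $\rho$ as in Proposition~\ref{prop:count},
\[
\log_2\frac n\rho=k^{d-1}\Bigl(\frac{k-1}2-(d+1)\log_2\beta\Bigr)\ge8,
\]
so $n\ge256\rho>75(\rho+1)$. By Lemma~\ref{lem:highd} and Proposition~\ref{prop:count}, $h(Y)\ge\log2+k^{-d}\log(1+1/n)>\log2=h(X^{(d)})$.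
\end{proof}

\begin{thebibliography}{9}

\bibitem{Desai}
A.~Desai, \emph{Subsystem entropy for $\mathbb Z^d$ sofic shifts}, Indag. Math., 2006.

\bibitem{LM}
Lind and Marcus, \emph{An Introduction to Symbolic Dynamics and Coding}.

\bibitem{RS}
\emph{Research Statement}, \texttt{https://sfgangloff.github.io/files\_pdf/Researchproject.pdf}.

\end{thebibliography}
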